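\title{Subset Feedback Vertex Set on $k$-Trapezoid Graphs\\ and Cocomparability Graphs in Time $\mathcal{O}(n^6)$}

\begin{abstract}
Subset Feedback Vertex Set (SFVS) asks for a minimum-weight set of vertices that meets every cycle through a terminal. On $k$-trapezoid graphs given with a representation, a bound of $n^{\mathcal{O}(k^2)}$ follows from mim-width, and it was asked whether $n^{o(k^2)}$ is possible. We show that the exponent need not depend on $k$ at all: weighted SFVS can be solved in time $\mathcal{O}(kn^2+n^6)$ on these graphs, and in time $\mathcal{O}(n^6)$ on all cocomparability graphs without any representation. No complexity hypothesis is used. The algorithm finds a heaviest path from a fixed initial state in an explicit digraph with $\mathcal{O}(n^6)$ arcs. Each such path yields a vertex set with no cycle through a terminal, and every vertex set with no such cycle is contained in one of these sets.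
\end{abstract}

\section{Introduction}

\subsection*{The problem}

Let $G=(V,E)$ be a graph with $n$ vertices, let $w:V\to\mathbb{R}_{\ge 0}$ be a weight function and let $S\subseteq V$ be a set of \emph{terminals}. \emph{Subset Feedback Vertex Set} (SFVS) asks for a minimum-weight set $X\subseteq V$ that meets every vertex subset that contains a terminal and induces a cycle. In the unweighted version $w\equiv 1$.

If there is a cycle through a vertex $s$, then a shortest one is induced, because a chord would split it into two shorter cycles, at least one of which passes through $s$. Hence the condition on $X$ says that $G-X$ has no cycle at all through a terminal. We call $Y\subseteq V$ an \emph{$S$-forest} if $G[Y]$ has no cycle through a vertex of $S$. Subsets of $S$-forests are $S$-forests, and SFVS asks for a maximum-weight $S$-forest $Y$; the solution is then $X=V\setminus Y$.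

For $S=\emptyset$ every set is an $S$-forest. For $S=V$ the $S$-forests are the sets that induce a forest. In between, an $S$-forest consists of arbitrary, possibly very dense, pieces of nonterminals, to which the terminals are attached in a tree-like way.

For an integer $k\ge 2$ fix $k$ parallel horizontal lines $L_1,\dots,L_k$, ordered from top to bottom. A \emph{$k$-trapezoid} is given by one closed interval $I_i$ on each line $L_i$; it is the polygon formed by the union of the trapezoids spanned by $I_i$ and $I_{i+1}$, $1\le i\le k-1$. A \emph{$k$-trapezoid graph} is the intersection graph of a family of $k$-trapezoids on the same $k$ lines. For $k=2$ these are the trapezoid graphs. The number $k$ is part of the input, and the graph is given together with a representation.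

It is known that $k$-trapezoid graphs have mim-width $\mathcal{O}(k)$, that a branch decomposition witnessing this can be computed in polynomial time from the representation, and that weighted SFVS can be solved in time $n^{\mathcal{O}(\omega^2)}$ on graphs given with a branch decomposition of mim-width $\omega$. (Mim-width is a width parameter; it is not used below.) Together this gives $n^{\mathcal{O}(k^2)}$ for $k$-trapezoid graphs. Question~9.1.4 of~\cite{thesis} asks whether $n^{o(k^2)}$ is possible. Precisely: are there a computable function $f$, a function $g$ with $g(k)=o(k^2)$, and a single algorithm that for every $k\ge 2$ solves SFVS on $n$-vertex $k$-trapezoid graphs given with a representation in time $f(k)\cdot n^{g(k)}$?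

\subsection*{Results}

Since the known bound on the mim-width grows with $k$, one may expect the exponent to grow with $k$ too, and then ask how fast. It does not have to grow. Time is measured with unit-cost additions, subtractions and comparisons of weights and of coordinates of the representation.

\begin{theorem}\label{thm:trap}
There is one algorithm that, for every $k\ge 2$, solves weighted SFVS on $n$-vertex $k$-trapezoid graphs given with a representation in time $\mathcal{O}(kn^2+n^6)$. In particular the answer to the question above is yes, unconditionally and for both the weighted and the unweighted version, with $f(k)=\mathcal{O}(k)$ and $g(k)=6$.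
\end{theorem}

A graph is a \emph{cocomparability graph} if there is a strict partial order $<$ on its vertex set such that two distinct vertices are adjacent if and only if they are incomparable.

\begin{theorem}\label{thm:cocomp}
Weighted SFVS can be solved in time $\mathcal{O}(n^6)$ on all cocomparability graphs, with no representation given. These graphs are exactly the union over all $k\ge 2$ of the classes of $k$-trapezoid graphs. Moreover, the $S$-forests of a cocomparability graph are exactly the subsets of the sets $Y(\Lambda)$, where $\Lambda$ ranges over the paths that start at a fixed initial state in an explicit digraph with $\mathcal{O}(n^6)$ arcs; the digraph and the sets $Y(\Lambda)$ are defined in Section~\ref{sec:digraph}.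
\end{theorem}

Theorem~\ref{thm:trap} rules out lower bounds in terms of $k$ of the following kinds.

\begin{corollary}\label{cor:lower}
\begin{itemize}
\item[(1)] If $h(k)\to\infty$, then SFVS on $k$-trapezoid graphs given with a representation is solvable in time $\mathcal{O}(k)\cdot n^{o(h(k))}$, weighted or not.
\item[(2)] Let $h$ be unbounded and $c>0$. Then it is not true that for every fixed $k$ every algorithm for SFVS on $k$-trapezoid graphs given with a representation needs time at least $n^{c\,h(k)}$ for infinitely many $n$.
\end{itemize}
\end{corollary}

\begin{proof}
For (1), the constant $6$ is $o(h(k))$. (Here $h(k)\to\infty$ is needed; if $h$ is merely unbounded, $6=o(h(k))$ may fail.) For (2), choose $k$ with $c\,h(k)>6$. For this fixed $k$ the algorithm of Theorem~\ref{thm:trap} runs in time $\mathcal{O}(n^6)$, which is less than $n^{c\,h(k)}$ for all large $n$.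
\end{proof}

\subsection*{The idea}

If $S=V$, a solution $Y$ induces a forest. Cliques of $G$ are the antichains of the order, so antichains inside $Y$ have at most two elements: the solution is thin, however large $k$ is. Moreover a forest contains no induced 4-cycle, and this makes the order on $Y$ an interval order. One can sweep over $Y$ from left to right, remembering at each time at most two ``open'' vertices and at most two maximal ``closed'' ones. This is carried out in Section~\ref{sec:thin}.

For general $S$, the nonterminals of $Y$ need not be thin at all. We sweep only over the terminals and their neighbors in $Y$; these still form a thin set. The remaining vertices fall into groups separated by terminals, and the key observation is that each group can be added in one step, by an operation that is described by at most six vertices of the thin part. The work lies in showing that the thin part can be swept in such a way that every group finds a suitable moment. To this end we determine which vertices of the thin part must be open when a group is added, represent each group by one extra element of the order, and show that the resulting order is again an interval order.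

\section{Posets instead of polygons}\label{sec:posets}

\begin{lemma}\label{lem:claim}
In a $k$-trapezoid representation put $u<v$ if on every line $L_i$ the interval of $u$ lies strictly to the left of the interval of $v$. This is a strict partial order, and distinct $u,v$ are adjacent if and only if they are incomparable.
\end{lemma}

\begin{proof}
Irreflexivity and transitivity are immediate. If $u<v$, then, taking convex combinations, at every height the section of $u$ lies strictly to the left of the section of $v$, so the polygons are disjoint.

Let $u,v$ be incomparable. If their intervals meet on some line, the polygons meet. Otherwise the intervals are disjoint on every line and both left--right orders occur, so there are consecutive lines $L_i,L_{i+1}$ on which the orders differ. Let $[l_u(h),r_u(h)]$ and $[l_v(h),r_v(h)]$, $h\in[0,1]$, be the sections in this strip; the four functions are continuous. If the sections never met, $[0,1]$ would be the disjoint union of the two relatively open sets $\{r_u<l_v\}$ and $\{r_v<l_u\}$, both nonempty since the orders at the two ends differ. This contradicts the connectedness of $[0,1]$.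
\end{proof}

So every $k$-trapezoid graph is a cocomparability graph. Conversely:

\begin{proposition}\label{prop:union}
Every cocomparability graph is a $k$-trapezoid graph for some $k\ge 2$.
\end{proposition}

\begin{proof}
Let $G$ be the incomparability graph of a finite poset. By Szpilrajn's theorem, for every incomparable pair $a,b$ there is a linear extension with $a$ before $b$ and one with $b$ before $a$. Hence the order is the intersection of finitely many linear extensions $\pi_1,\dots,\pi_k$, where $\pi_i(v)\in\{1,\dots,n\}$ is the position of $v$. (If there is no incomparable pair, the order itself is linear, and we take it alone.) Repeating one if needed, we have $k\ge 2$. Represent $v$ on $L_i$ by $[\pi_i(v),\pi_i(v)+\frac12]$. The order that Lemma~\ref{lem:claim} assigns to this representation is the given one, so the intersection graph is $G$.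
\end{proof}

From now on $G=(V,E)$ is a graph with a strict partial order $<$ on $V$ such that distinct vertices are adjacent if and only if they are incomparable; we write $u\parallel v$ for adjacent (incomparable) distinct $u,v$. For sets, $A\prec B$ means that $a<b$ for all $a\in A$, $b\in B$; singletons are written without braces. If $A$ or $B$ is empty this holds vacuously; on nonempty sets $\prec$ is irreflexive and transitive. $\mathrm{Max}(A)$ and $\mathrm{Min}(A)$ are the sets of maximal and minimal elements of $A$.

Two elementary facts will be used all the time. The first is:
\begin{equation}\label{eq:between}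
\text{if } a<b<c,\quad x\parallel a \text{ and } x\parallel c,\quad\text{then } x=b \text{ or } x\parallel b.
\end{equation}
Indeed $x<b$ would give $x<c$, and $b<x$ would give $a<x$. The second is the following lemma.

\begin{lemma}\label{lem:conn}
Let $A,B$ be disjoint nonempty sets, each inducing a connected subgraph of $G$, with no edge between them. Then $A\prec B$ or $B\prec A$.
\end{lemma}

\begin{proof}
All pairs $a\in A$, $b\in B$ are comparable. Let $a,a'\in A$ be adjacent and $b\in B$. If $a<b<a'$, then $a<a'$, a contradiction. So, by connectedness of $A$, for fixed $b$ all of $A$ lies on the same side of $b$. Symmetrically, for fixed $a$ all of $B$ lies on the same side of $a$. Hence all pairs are ordered in the same way.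
\end{proof}

\section{Sweeping over thin sets, and what must be added}\label{sec:thin}

\subsection{Two lemmas on intervals}

\begin{lemma}\label{lem:intforest}
If no point lies in three members of a finite family of nonempty, bounded, closed intervals of reals, then the intersection graph of the family is a forest. The same holds for finite families of nonempty finite sets of consecutive integers.
\end{lemma}

\begin{proof}
Suppose there is a cycle. Let $I$ be a member of it whose last point is earliest. Its two neighbors on the cycle meet $I$ and do not end before $I$ ends, so both contain the last point of $I$. This point lies in three members.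
\end{proof}

\begin{lemma}\label{lem:intorder}
Let $\lhd$ be a strict partial order on a finite nonempty set $P$ whose incomparability graph has no induced $4$-cycle. Then there are closed intervals $I(x)$, $x\in P$, of positive length and with pairwise distinct endpoints, such that $x\lhd y$ if and only if $I(x)$ ends before $I(y)$ begins. In particular distinct $x,y$ are incomparable if and only if $I(x)\cap I(y)\neq\emptyset$.
\end{lemma}

\begin{proof}
Let $D(x)=\{u:u\lhd x\}$. We claim that the sets $D(x)$ form a chain under inclusion. Suppose that $u\in D(x)\setminus D(y)$ and $v\in D(y)\setminus D(x)$. Clearly $u\ne v$ and $x\ne y$. The four pairs $uv$, $vx$, $xy$, $yu$ consist of distinct incomparable elements: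
\begin{itemize}
\item $u\lhd v$ would give $u\lhd y$, and $v\lhd u$ would give $v\lhd x$;
\item $x\lhd y$ would give $u\lhd y$, and $y\lhd x$ would give $v\lhd x$;
\item $u\lhd y$ is excluded, and $y\lhd u$ or $y=u$ would give $v\lhd x$, as $v\lhd y$ and $u\lhd x$;
\item $v\lhd x$ is excluded, and $x\lhd v$ or $x=v$ would give $u\lhd y$, as $u\lhd x$ and $v\lhd y$.
\end{itemize}
Since $u\lhd x$ and $v\lhd y$, the elements $u,v,x,y$ form, in this cyclic order, an induced $4$-cycle of the incomparability graph, a contradiction.

Let $D_1\subsetneq\dots\subsetneq D_m$ be the distinct sets $D(x)$. Put $a(x)=i$ if $D(x)=D_i$, and $b(x)=\max\{i:x\notin D_i\}$. As $x\notin D(x)$, this is well defined and $b(x)\ge a(x)$. Then $x\in D_i$ if and only if $i>b(x)$, so $x\lhd y$ if and only if $b(x)<a(y)$. Let $I(x)=[\lambda(x),\rho(x)]$ with pairwise distinct reals $\lambda(x)\in(a(x),a(x)+\frac13)$ and $\rho(x)\in(b(x)+\frac23,b(x)+1)$. If $b(x)<a(y)$, then $\rho(x)<b(x)+1\le a(y)<\lambda(y)$. If $b(x)\ge a(y)$, then $\lambda(y)<a(y)+\frac13<b(x)+\frac23<\rho(x)$.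
\end{proof}

Recall also that finitely many pairwise intersecting closed intervals have a common point, namely the largest left endpoint (Helly). If all endpoints are distinct and the intervals have positive length, the common part has positive length.

\subsection{The case \texorpdfstring{$S=V$}{S=V}}\label{sec:SV}

This case shows the sweep in its simplest form. Here $S$-forests are the sets $Y$ for which $G[Y]$ is a forest. By Lemma~\ref{lem:intorder}, such a $Y\neq\emptyset$ has intervals $I(x)$ representing the order on $Y$. Move a point from left to right; at the left endpoint of $I(x)$ we say that $x$ is \emph{opened}, at the right endpoint that $x$ is \emph{closed}. The open vertices form a clique of the forest $G[Y]$, so there are at most two of them. When $y$ is opened, every vertex closed before is smaller than $y$; to check this it suffices to know the set $M$ of maximal closed vertices, and $|M|\le 2$ since $M$ is an antichain, that is, a clique of $G[Y]$.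

Conversely, consider any sequence of openings and closings, one vertex at a time, in which at most two vertices are open at any time and every newly opened vertex is larger than all vertices closed before. Adjacent vertices must be open at a common time, so the graph induced by the opened vertices is a subgraph of an intersection graph as in Lemma~\ref{lem:intforest}. Hence it is a forest. So the maximum-weight induced forests are found by a dynamic program over pairs $(O,M)$ of sets of size at most two: the open vertices and the maximal closed vertices.

\subsection{A wide piece}\label{sec:wide}

The following small example has a wide piece between two terminals. Take the intersection graph of the intervals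
\[
s=[0,2],\qquad d=[1,4],\qquad f_1=\dots=f_r=[3,6],\qquad e=[5,8],\qquad t=[7,9],
\]
with the order ``ends before'', and let $S=\{s,t\}$. (This is a $2$-trapezoid graph: use the same intervals on both lines.) The terminals $s$ and $t$ have one neighbor each, namely $d$ and $e$. So the whole vertex set is an $S$-forest, but it contains a clique $\{d,f_1,\dots,f_r\}$ of size $r+1$. A sweep that remembers all open vertices is too expensive.

The vertices $f_i$ have no terminal as a neighbor, and we would like to add all of them in one step, without remembering them later. Suppose that at this moment $s$ is closed, $d$ and $e$ are open, and $t$ has not been opened. Then each $f_i$ satisfies $s<f_i<t$, and conversely we can safely add \emph{every} nonterminal $f$ with $s<f<t$: its neighbors are among $d$, $e$ and the other added vertices, so a cycle through a terminal that uses added vertices enters them from one of $d,e$ and leaves them to the other. Replacing the detour by the pair $de$ would give a cycle in the graph on the swept vertices in which two vertices are adjacent if they are simultaneously open. By Lemma~\ref{lem:intforest} this graph is a forest.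

Two points deserve attention. First, $d<e$ in this example, so a sweep along the intervals above would close $d$ before opening $e$. Since the $f_i$ are adjacent to both, we must prolong $d$ or open $e$ early; see Figure~\ref{fig:sweep}. Whether such changes can be made for all groups simultaneously, with never more than two vertices open, is the main question in the completeness proof. Second, after the step we no longer know the $f_i$, but every vertex opened later must be larger than all of them. Therefore the step fixes in advance a set $N$ of at most two vertices (here $N=\{t\}$) such that all added vertices are below all members of $N$, and every vertex opened later has to be above a member of $N$, or equal to one. This promise must be remembered, but only until a terminal opened under the promise has been closed: everything opened afterwards is larger than that terminal, hence larger than the added vertices.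

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\draw[thick] (0,3)--(2,3) node[midway,above]{$s$};
\draw[thick] (1,2)--(4,2) node[midway,above]{$d$};
\draw[line width=3pt,gray] (3,3)--(6,3) node[midway,above,black]{$f_1,\dots,f_r$};
\draw[thick] (5,2)--(8,2) node[midway,above]{$e$};
\draw[thick] (7,3)--(9,3) node[midway,above]{$t$};
\begin{scope}[xshift=11.5cm]
\draw[thick] (0,3)--(2,3) node[midway,above]{$s$};
\draw[thick] (1,2)--(5.5,2) node[near start,above]{$d$};
\draw[thick] (3.5,3)--(8,3) node[midway,above right]{$e$};
\draw[thick] (7,2)--(9,2) node[midway,above]{$t$};
\draw[dashed] (4.5,1.3)--(4.5,3.9);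
\node[below] at (4.5,1.3) {$\tau$};
\end{scope}
\end{tikzpicture}
\caption{Left: the intervals of an interval graph with terminals $s,t$, in which $f_1,\dots,f_r$ share one interval. Right: a sweep over $s,d,e,t$ only, in which the intervals of $d$ and $e$ have been prolonged so that both are open at the time $\tau$ at which all $f_i$ are added at once. Never more than two vertices are open.}
\label{fig:sweep}
\end{figure}

\section{The state digraph}\label{sec:digraph}

A \emph{state} is a triple $(O,M,N)$ with $O,M\subseteq V$, $|O|,|M|\le 2$, and either $N=\bot$ or $N\subseteq V$ with $|N|\le 2$. We think of $O$ as the open vertices, of $M$ as the maximal closed vertices, and of $N$ as the pending promise, where $\bot$ means that no promise is pending. The initial state is $(\emptyset,\emptyset,\bot)$. The arcs leaving $(O,M,N)$ are the following.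
\begin{itemize}
\item \textbf{Open $y$.} Allowed if $|O|\le 1$, $y\notin O$, $m<y$ for all $m\in M$, and ($N=\bot$ or $\nu\le y$ for some $\nu\in N$). It leads to $(O\cup\{y\},M,N)$ and has gain $w(y)$.
\item \textbf{Close $x$}, for $x\in O$. It leads to $(O\setminus\{x\},\mathrm{Max}(M\cup\{x\}),N')$, where $N'=\bot$ if $x\in S$ and $N'=N$ otherwise. The gain is $0$. The arc exists only if $|\mathrm{Max}(M\cup\{x\})|\le 2$.
\item \textbf{Bulk with $N'$}, for $N'\subseteq V$ with $|N'|\le 2$. Allowed if $O\cap S=\emptyset$ and $N=\bot$. It leads to $(O,M,N')$ and has gain $w(\Phi(O,M,N'))$, where
\[
\Phi(O,M,N')=\{f\in V\setminus(S\cup O):\ m<f<\nu\ \text{ for all } m\in M,\ \nu\in N'\}.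
\]
\end{itemize}
The conditions $m<f$ and $f<\nu$ are imposed separately, so that each of them is void if $M$ or $N'$, respectively, is empty. Note that $N=\emptyset$ differs from $N=\bot$: under the promise $\emptyset$ no vertex can be opened.

A \emph{run} is a directed walk $\Lambda$ that starts at the initial state. Let $Q(\Lambda)$ be the set of vertices opened in $\Lambda$, let $\Phi_1,\Phi_2,\dots$ be the sets $\Phi$ of its bulk arcs, in order, and put
\[
Y(\Lambda)=Q(\Lambda)\cup\bigcup_i\Phi_i .
\]
Runs will turn out to be bounded in length, so no state is repeated and they are exactly the paths from the initial state (Section~\ref{sec:algorithm}).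

In the example of Section~\ref{sec:wide} the sweep of Figure~\ref{fig:sweep} is the run
\[
\begin{aligned}
(\emptyset,\emptyset,\bot)&\xrightarrow{\text{open }s}(\{s\},\emptyset,\bot)\xrightarrow{\text{open }d}(\{s,d\},\emptyset,\bot)\xrightarrow{\text{close }s}(\{d\},\{s\},\bot)\\
&\xrightarrow{\text{open }e}(\{d,e\},\{s\},\bot)\xrightarrow{\text{bulk with }\{t\}}(\{d,e\},\{s\},\{t\})\xrightarrow{\text{close }d}(\{e\},\{s,d\},\{t\})\\
&\xrightarrow{\text{open }t}(\{e,t\},\{s,d\},\{t\})\xrightarrow{\text{close }e}(\{t\},\{e\},\{t\})\xrightarrow{\text{close }t}(\emptyset,\{e,t\},\bot).
\end{aligned}
\]
Its bulk collects $\Phi(\{d,e\},\{s\},\{t\})=\{f_1,\dots,f_r\}$, whatever $r$ is.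

We have to show that runs produce only $S$-forests (soundness) and that every $S$-forest is contained in some $Y(\Lambda)$ (completeness).

\section{Soundness}\label{sec:sound}

\begin{proposition}\label{prop:sound}
For every run $\Lambda$, the set $Y(\Lambda)$ is an $S$-forest, and its weight equals the total gain of $\Lambda$. Moreover $\Lambda$ has at most $3n+1$ arcs.
\end{proposition}

\begin{proof}
Write $Q=Q(\Lambda)$. By induction along $\Lambda$, the second component is always $M=\mathrm{Max}(\text{set of vertices closed so far})$. If $y$ is opened, then it is not open at this moment, and it was not closed before, since otherwise $y\le m<y$ for some $m\in M$. So every vertex is opened at most once, and hence closed at most once. A bulk needs $N=\bot$ and replaces it by a set, so between two bulks a terminal is closed. Thus there are at most $n$ openings, $n$ closings and $n+1$ bulks.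

\emph{Order relations.} Let $N_i$ be the set chosen by bulk $i$.
\begin{itemize}
\item[(a)] \emph{If $x$ is closed before $y$ is opened, then $x<y$}, because $x\le m<y$ for some $m\in M$.
\item[(b)] \emph{If $x$ is closed before bulk $i$, then $x\prec\Phi_i$}, because $x\le m$ for some $m\in M$, and $m\prec\Phi_i$.
\item[(c)] \emph{If $y$ is opened after bulk $i$, then $\Phi_i\prec y$.} If $N_i$ is still pending, then $\nu\le y$ for some $\nu\in N_i$, and $\Phi_i\prec \nu$. Otherwise the promise was reset by the first terminal $t$ that was closed after bulk $i$. Since $O\cap S=\emptyset$ at bulk $i$, this $t$ was opened after bulk $i$, and while $N_i$ was pending. So $\Phi_i\prec t$ by the first case. As $y$ is opened after $t$ is closed, $t<y$ by (a).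
\item[(d)] \emph{If $i<i'$, then $\Phi_i\prec\Phi_{i'}$.} Bulk $i'$ needs $N=\bot$, so some terminal $t$ was closed between the two bulks. Since no terminal is open at bulk $i$, it was opened after bulk $i$. So $\Phi_i\prec t\prec\Phi_{i'}$ by (c) and (b).
\end{itemize}
By (b), (c) and $\Phi_i\cap O=\emptyset$, each $\Phi_i$ is disjoint from $Q$. By (d) the $\Phi_i$ are pairwise disjoint. So the total gain is $w(Y(\Lambda))$.

\emph{A forest on $Q$.} Let $G^+$ be the graph on $Q$ in which two vertices are adjacent if and only if they are simultaneously in $O$ at some state of $\Lambda$. Each vertex of $Q$ is in $O$ during one interval of consecutive states, and $|O|\le 2$. So $G^+$ is a forest by Lemma~\ref{lem:intforest}. If two vertices of $Q$ are not adjacent in $G^+$, one is closed before the other is opened, so they are comparable by (a). Hence every edge of $G[Q]$ is an edge of $G^+$.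

\emph{No cycle through a terminal.} Let $O_i$ be the set of open vertices at bulk $i$. By (b), (c), (d), every edge of $G[Y(\Lambda)]$ that leaves $\Phi_i$ ends in $O_i$. Recall that $O_i\cap S=\emptyset$ and $|O_i|\le 2$, and that two distinct vertices of $O_i$ are adjacent in $G^+$.

Suppose $K$ is a cycle of $G[Y(\Lambda)]$ through some $s\in S$. Then $s\in Q$, because the sets $\Phi_i$ avoid $S$. As $s\notin O_i$, it has no neighbor in $\Phi_i$ for any $i$, so its two neighbors on $K$ lie in $Q$. Consider a maximal subpath of $K$ inside some $\Phi_i$, and let $u,v\in O_i$ be the vertices of $K$ before and after it. They are distinct, since otherwise $K$ would consist of the subpath and $u$, and would miss $s$. Replace the subpath by the edge $uv$ of $G^+$. After doing this for all such subpaths we have a cyclic sequence of distinct vertices of $Q$ in which consecutive ones are adjacent in $G^+$. It contains $s$ and its two distinct neighbors on $K$, so it is a cycle of $G^+$, a contradiction.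
\end{proof}

The two conditions on a bulk cannot be dropped. If $s\in S$ and $f,f'\notin S$ are pairwise adjacent and there are no other vertices, then a bulk with $N'=\emptyset$ while $s$ is open would add $f$ and $f'$ and create a triangle through $s$. Without the condition $N=\bot$, the bulk with $N'=\emptyset$ could be performed twice in a row, and weights would be counted twice.

\section{Completeness}\label{sec:complete}

\begin{proposition}\label{prop:complete}
For every $S$-forest $Y$ there is a run $\Lambda$ with $Y\subseteq Y(\Lambda)$.
\end{proposition}

The proof takes the whole section. We fix $Y$, split it into a thin part $Q$, which will be swept, and groups $F_0,\dots,F_q$, which will be added by bulks. Then we find out which vertices must be open at each bulk, and construct an interval order on $Q$ that keeps them open.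

\subsection{The pieces of an \texorpdfstring{$S$}{S}-forest}

Let $T=Y\cap S$ and $R=Y\setminus S$. The connected components of $G[R]$ are called \emph{blobs}. By Lemma~\ref{lem:conn} distinct blobs are comparable under $\prec$, and the components of $G[T]$ can be numbered so that
\[
T_1\prec T_2\prec\dots\prec T_q .
\]
We put $T_0=T_{q+1}=\emptyset$. A vertex of $R$ is a \emph{contact} if it has a neighbor in $T$, and \emph{free} otherwise. Let $C$ be the set of contacts and
\[
Q=T\cup C .
\]
By Lemma~\ref{lem:conn}, a free vertex $f$ satisfies $T_i\prec f$ or $f\prec T_i$ for each $1\le i\le q$, and the $i$ with $T_i\prec f$ form an initial segment of $1,\dots,q$. So the free vertices are partitioned into $F_0,\dots,F_q$, where $F_j$ consists of the free $f$ with $T_i\prec f$ for $1\le i\le j$ and $f\prec T_i$ for $j<i\le q$. Thus $Y=Q\cup F_0\cup\dots\cup F_q$. For $i<j$ we have $F_i\prec T_j\prec F_j$, hence $F_i\prec F_j$, as $T_j\ne\emptyset$.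

The hypothesis that $Y$ is an $S$-forest enters only through the next lemma and once more, in the same way, in Lemma~\ref{lem:gamma}.

\begin{lemma}\label{lem:cycles}
\begin{itemize}
\item[(i)] Between a blob $B$ and a component $T_i$ there is at most one edge of $G$.
\item[(ii)] If $i\ne i'$, at most one blob has neighbors both in $T_i$ and in $T_{i'}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Two distinct edges $bs$, $b's'$ with $b,b'\in B$ and $s,s'\in T_i$, together with a path from $b$ to $b'$ in $B$ and a path from $s$ to $s'$ in $T_i$ (one of them may be a single vertex), form a cycle of $G[Y]$ through $s$. (ii) If $B\ne B'$ both had such neighbors, one edge for each of the four pairs $BT_i$, $T_iB'$, $B'T_{i'}$, $T_{i'}B$ and paths inside the four disjoint connected sets would form a cycle through a terminal.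
\end{proof}

\subsection{Vertices that must be open at a bulk}

If $F_j$ is to be added at one moment, then every vertex of $Q$ that is not open at this moment must lie entirely below or entirely above $F_j$. So at least the vertices in
\[
A_j=\{x\in Q:\ x\text{ has a neighbor in }F_j\}
\]
must be open. They are contacts, because free vertices have no neighbor in $T$. It turns out that no other vertices cause trouble, and that there are at most two vertices in $A_j$.

\begin{lemma}\label{lem:A}
Let $0\le j\le q$ and $F_j\ne\emptyset$.
\begin{itemize}
\item[(i)] Each $x\in Q\setminus A_j$ satisfies $x\prec F_j$ or $F_j\prec x$.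
\item[(ii)] Each $x\in A_j$ has a neighbor in $T_j$ or in $T_{j+1}$.
\item[(iii)] At most one vertex of $A_j$ has a neighbor in $T_j$, and at most one has a neighbor in $T_{j+1}$. In particular $|A_j|\le 2$.
\item[(iv)] If a blob $B$ has neighbors in both $T_j$ and $T_{j+1}$, then $F_j\subseteq B$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For terminals this is the definition of $F_j$. Let $x$ be a contact that is comparable to all elements of $F_j$, and suppose that $f<x<f'$ for some $f,f'\in F_j$. Let $t\in T_i$ be a neighbor of $x$. If $i\le j$, then $t<f<x$; if $i\ge j+1$, then $x<f'<t$. Both contradict $x\parallel t$.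

(ii) Let $f\in F_j$ and $t\in T_i$ be neighbors of $x$. If $i\in\{j,j+1\}$ we are done. If $i<j$, choose $t'\in T_j$. Then $t<t'<f$, and $x\ne t'$ since $x\notin S$, so $x\parallel t'$ by~\eqref{eq:between}. If $i>j+1$, choose $t'\in T_{j+1}$. Then $f<t'<t$, and again $x\parallel t'$.

(iii) Let $d\ne d'$ in $A_j$ have neighbors $s,s'\in T_j$, and let $f,f'\in F_j$ be neighbors of $d,d'$. By Lemma~\ref{lem:cycles}(i) the blobs $B\ni d$ and $B'\ni d'$ are different; say $B\prec B'$. As $f$ is adjacent to $d$, it lies in $B$. So $s'<f<d'$, contradicting $s'\parallel d'$. Similarly, let $d\ne d'$ have neighbors $s,s'\in T_{j+1}$, in blobs $B\prec B'$. Then $f'\in B'$, and $d<f'<s$ contradicts $d\parallel s$. The bound $|A_j|\le 2$ follows with (ii).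

(iv) Let $b,b'\in B$ have neighbors $s\in T_j$ and $s'\in T_{j+1}$, respectively. Suppose $f\in F_j\setminus B$. As $f$ lies in another component of $G[R]$, Lemma~\ref{lem:conn} gives $f\prec B$ or $B\prec f$. In the first case $s<f<b$, contradicting $s\parallel b$. In the second case $b'<f<s'$, contradicting $b'\parallel s'$.
\end{proof}

In the example of Section~\ref{sec:wide}, with $Y=V$, we have $q=2$ and $A_1=\{d,e\}$, although $d<e$. The two vertices of $A_j$ may even lie in different blobs. For instance, let $d=[1,4]$, $f=[3,5]$, $f'=[6,8]$, $e=[7,10]$ between the terminals $s=[0,2]$ and $t=[9,11]$. Then $F_1=\{f,f'\}$ and $A_1=\{d,e\}$, and the blobs are $\{d,f\}$ and $\{f',e\}$.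

\subsection{The graph of simultaneously open vertices}

Let $J=\{j:F_j\ne\emptyset\}$, and let $\Gamma$ be the graph on $Q$ whose edges are the edges of $G[Q]$ and the pairs $A_j$ with $j\in J$ and $|A_j|=2$. Vertices adjacent in $\Gamma$ will have to be open at a common time. Since at most two vertices may be open at a time, $\Gamma$ must be a forest by Lemma~\ref{lem:intforest}. We now prove that it is. The idea is that an edge of $\Gamma$ between two contacts is the only connection between the part of $Q$ to its left and the part to its right.

For a contact $d$, the set of indices $i$ such that $d$ has a neighbor in $T_i$ is a set of consecutive integers: if $s<t<s''$ with $s\in T_i$, $t\in T_{i'}$, $s''\in T_{i''}$ and $d\parallel s$, $d\parallel s''$, then $d\parallel t$ by~\eqref{eq:between}. Let this set be $\{\alpha(d),\dots,\beta(d)\}$. For $1\le j<q$, we say that $d$ \emph{spans gap $j$} if $\alpha(d)\le j<\beta(d)$.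

An edge of $\Gamma$ whose two ends are contacts is called a \emph{contact edge}.

\begin{lemma}\label{lem:gap}
The ends of every contact edge can be named $d,e$ such that $\beta(d)=j$ and $\alpha(e)=j+1$ for some $j$ with $1\le j<q$. The naming and $j$ are unique, and we call it a contact edge \emph{at gap $j$}. If the edge is a pair $A_j$, it is at gap $j$ for the same $j$.
\end{lemma}

\begin{proof}
Uniqueness: if $\beta(d)=j$ and $\alpha(e)=j+1$, then $\alpha(d)\le\beta(d)<\alpha(e)\le\beta(e)$, so the two ends cannot be exchanged. Also $1\le j<q$, since $j$ and $j+1$ are indices of components of $G[T]$.

First consider a pair $A_j$. By Lemma~\ref{lem:A}(ii),(iii), one of its vertices, $d$, has a neighbor in $T_j$ and none in $T_{j+1}$, and the other, $e$, has a neighbor in $T_{j+1}$ and none in $T_j$. So $\beta(d)=j$ and $\alpha(e)=j+1$.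

Now let the edge be an edge $de$ of $G$. Then $d$ and $e$ lie in the same blob, so by Lemma~\ref{lem:cycles}(i) no $T_i$ contains neighbors of both. Hence, up to renaming, $\beta(d)<\alpha(e)$. Suppose $\beta(d)+1<\alpha(e)$. Let $s\in T_{\beta(d)}$ and $s'\in T_{\alpha(e)}$ be neighbors of $d$ and $e$, and let $t\in T_{\beta(d)+1}$. Then $s<t<s'$, and $t$ is adjacent neither to $d$ nor to $e$. Since $t<d$ would give $s<d$, we have $d<t$. Since $e<t$ would give $e<s'$, we have $t<e$. So $d<e$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:crosser}
For each $j$ with $1\le j<q$, the number of contacts spanning gap $j$ plus the number of contact edges at gap $j$ is at most one.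
\end{lemma}

\begin{proof}
Assign to a contact $h$ spanning gap $j$ the pair $(h,h)$, and to a contact edge at gap $j$ the pair $(d,e)$ with $\beta(d)=j$, $\alpha(e)=j+1$. In each pair the first member has a neighbor in $T_j$ and the second has a neighbor in $T_{j+1}$. Different objects get different pairs.

Suppose the members of some pair $(d,e)$ lie in one blob $B$. This is always so for spanning contacts and for edges of $G$. Then $B$ has neighbors in both $T_j$ and $T_{j+1}$. By Lemma~\ref{lem:cycles}(ii) it is the only such blob, and by Lemma~\ref{lem:A}(iv), $F_j\subseteq B$ (trivially if $F_j=\emptyset$). Let $(d',e')$ be any pair. If $d',e'$ lie in one blob, it is $B$. Otherwise $d'e'$ is a contact edge but not an edge of $G$, so $\{d',e'\}=A_j$ by Lemma~\ref{lem:gap}. Then both have neighbors in $F_j\subseteq B$, and hence both lie in $B$ after all. So $d,d'\in B$ have neighbors in $T_j$, and $e,e'\in B$ have neighbors in $T_{j+1}$. By Lemma~\ref{lem:cycles}(i), $d=d'$ and $e=e'$.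

If no pair has its members in one blob, then the only possible object is the contact edge $A_j$.
\end{proof}

\begin{lemma}\label{lem:gamma}
$\Gamma$ is a forest.
\end{lemma}

\begin{proof}
Suppose $\Gamma$ has a cycle. If it uses no contact edge, then each of its edges has a terminal end and is therefore an edge of $G$. This is a cycle of $G[Y]$ through a terminal, which is impossible.

So it is enough to show that every contact edge $de$ is a bridge. Let it be at gap $j$, with $\beta(d)=j$ and $\alpha(e)=j+1$. Let $Q'$ consist of the vertices of $T_1,\dots,T_j$ and all contacts $x$ with $\beta(x)\le j$. Then $d\in Q'$ and $e\notin Q'$. By Lemma~\ref{lem:crosser} no contact spans gap $j$, so the contacts $y\notin Q'$ satisfy $\alpha(y)>j$. We determine the edges of $\Gamma$ between $Q'$ and $Q\setminus Q'$. Edges between terminals stay inside some $T_i$. If a terminal of $T_i$ is adjacent to a contact $x$, then $\alpha(x)\le i\le \beta(x)$, so $i\le j$ if $x\in Q'$ and $i>j$ if $x\notin Q'$; such an edge does not leave $Q'$ either. Finally, let $xy$ be a contact edge with $x\in Q'$ and $y\notin Q'$. Since $\alpha(x)\le \beta(x)\le j<\alpha(y)\le \beta(y)$, Lemma~\ref{lem:gap} gives $\alpha(y)=\beta(x)+1$, and hence $\beta(x)=j$. So $xy$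 is at gap $j$, and $xy=de$ by Lemma~\ref{lem:crosser}. Thus $de$ is the only edge between $Q'$ and $Q\setminus Q'$.
\end{proof}

\subsection{An interval order with a marker for each bulk}

We want a sweep over $Q$ in which, for each $j\in J$, exactly the vertices of $A_j$ are open at the moment when $F_j$ is added. The order on $Q$ alone does not know about $F_j$, so we add one element $\varphi_j$ for each $j\in J$, standing for the whole set $F_j$. Let $P=Q\cup\{\varphi_j:j\in J\}$, and put $[x]=\{x\}$ for $x\in Q$ and $[\varphi_j]=F_j$. Define, for $a,b\in P$,
\[
a\lhd b\quad\Longleftrightarrow\quad [a]\prec[b]\ \text{ and there is no } j\in J \text{ with } a,b\in A_j .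
\]
The second condition concerns only $a,b\in Q$; if $|A_j|=2$, it makes the two vertices of $A_j$ incomparable.

\begin{lemma}\label{lem:lhd}
The relation $\lhd$ is a strict partial order on $P$. The elements $\varphi_j$ form a chain in the order of their indices; the elements distinct from $\varphi_j$ and incomparable to it are exactly those of $A_j$; and distinct $x,y\in Q$ are incomparable if and only if they are adjacent in $\Gamma$. The incomparability graph of $\lhd$ has no induced $4$-cycle.
\end{lemma}

\begin{proof}
The sets $[a]$ are nonempty, so $\prec$ is irreflexive and transitive on them, and $\lhd$ is irreflexive. Let $a\lhd b\lhd c$. Then $[a]\prec[c]$. If $a\lhd c$ fails, then $a,c\in A_j$ for some $j\in J$. Elements of $A_j$ have a neighbor in $F_j$, so neither $a\prec F_j$ nor $F_j\prec c$ holds.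
\begin{itemize}
\item Let $b\in Q$. If $b\prec F_j$, then $a\prec F_j$, and if $F_j\prec b$, then $F_j\prec c$; both are impossible. So $b\in A_j$ by Lemma~\ref{lem:A}(i), which contradicts $a\lhd b$.
\item Let $b=\varphi_i$. If $i\le j$, then $a\prec F_i$ and ($i=j$ or $F_i\prec F_j$) give $a\prec F_j$. If $i>j$, then $F_j\prec F_i\prec c$. Both are impossible.
\end{itemize}
So $\lhd$ is transitive. The statement on the chain holds since $F_i\prec F_j$ for $i<j$. An $x\in Q$ is incomparable to $\varphi_j$ if and only if neither $x\prec F_j$ nor $F_j\prec x$, which means $x\in A_j$ by Lemma~\ref{lem:A}(i) and the definition of $A_j$. Distinct $x,y\in Q$ are incomparable under $\lhd$ if and only if $x\parallel y$ or $\{x,y\}=A_j$ for some $j\in J$ (recall $|A_j|\le 2$), that is, if and only if they are adjacent in $\Gamma$.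

On an induced $4$-cycle of the incomparability graph that contains $\varphi_j$, the two neighbors of $\varphi_j$ would be the two elements of $A_j$, which are adjacent; but the two neighbors of a vertex on an induced $4$-cycle are not. An induced $4$-cycle avoiding all $\varphi_j$ would be a cycle of $\Gamma$, contradicting Lemma~\ref{lem:gamma}.
\end{proof}

\subsection{The run}

If $Y=\emptyset$, the run without arcs suffices. Otherwise $P\ne\emptyset$. Apply Lemma~\ref{lem:intorder} to $(P,\lhd)$ and obtain intervals $I(a)$, $a\in P$. For $j\in J$, the intervals of the elements of $A_j\cup\{\varphi_j\}$ pairwise intersect, so their common part has positive length. Let $\tau_j$ be a point of it that is not an endpoint of any interval. For $x\in Q$ and $j\in J$, Lemma~\ref{lem:lhd} gives: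
\begin{itemize}
\item[(A)] $\tau_j\in I(x)$ if and only if $x\in A_j$. Indeed, if $\tau_j\in I(x)$, then $I(x)$ meets $I(\varphi_j)$, so $x\in A_j$; the converse is the choice of $\tau_j$.
\item[(B)] If $I(x)$ ends before $\tau_j$, then $x\prec F_j$; if $I(x)$ begins after $\tau_j$, then $F_j\prec x$. Indeed $x\notin A_j$ by (A), so $x$ and $\varphi_j$ are comparable, and $\tau_j\in I(\varphi_j)$ shows which of $x\lhd\varphi_j$ and $\varphi_j\lhd x$ holds.
\end{itemize}
Also $\tau_i<\tau_j$ for $i<j$, since $\varphi_i\lhd\varphi_j$.

Now traverse the real line from left to right. Open each $x\in Q$ at the left endpoint of $I(x)$, close it at the right endpoint, and at each $\tau_j$, $j\in J$, perform a bulk with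
\[
N_j=\mathrm{Min}\{x\in Q:\ I(x)\text{ begins after }\tau_j\},
\]
where $\mathrm{Min}$ refers to the order $<$. We check that this is a run. An antichain of $(Q,<)$ is a clique of $G[Q]$, hence of the forest $\Gamma$, so it has at most two elements. Therefore all sets $M$ (maximal closed vertices) and $N_j$ have size at most two, and all close arcs exist.

\emph{Open $y$.} The vertex $y$ and the vertices open just before contain the left endpoint of $I(y)$ in their intervals. They form a clique of $\Gamma$, so at most one vertex was open before. If $m$ has been closed, then $I(m)$ ends before $I(y)$ begins, so $m\lhd y$ and $m<y$. If $N_j$ is pending, then $I(y)$ begins after $\tau_j$, so $y\ge \nu$ for some $\nu\in N_j$.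

\emph{Bulk at $\tau_j$.} By (A) the set of open vertices is $A_j$, which contains no terminal. The third component of the state is $\bot$ if this is the first bulk. Otherwise let $\tau_i$ be the time of the previous bulk, so that $i<j$, and let $t\in T_j$. Then $F_i\prec t\prec F_j$, that is, $\varphi_i\lhd t\lhd\varphi_j$. So $I(t)$ lies between $\tau_i$ and $\tau_j$. The closing of $t$ has reset the third component to $\bot$, and no bulk has taken place since.

Thus we have a run $\Lambda$ with $Q(\Lambda)=Q$. Let $j\in J$ and $f\in F_j$, and let $M$ be the set of maximal closed vertices at time $\tau_j$. Then $f\notin S\cup A_j$ since $f$ is free, and $m<f<\nu$ for all $m\in M$ and $\nu\in N_j$ by (B). So $F_j\subseteq\Phi(A_j,M,N_j)$. Hence $Y=Q\cup\bigcup_{j\in J}F_j\subseteq Y(\Lambda)$, which proves Proposition~\ref{prop:complete}.\qed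

\section{The algorithm}\label{sec:algorithm}

\begin{lemma}\label{lem:dp}
Given the order $<$ as a table, weighted SFVS is solved in time $\mathcal{O}(n^6)$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:sound}, the total gain of every run is the weight of an $S$-forest. By Proposition~\ref{prop:complete}, every $S$-forest $Y$ is contained in some $Y(\Lambda)$, and $w(Y)\le w(Y(\Lambda))$ because $w\ge 0$. So the maximum weight of an $S$-forest is the maximum total gain of a run.

The part of the digraph reachable from the initial state is acyclic, since a cycle in it would yield arbitrarily long runs, whereas runs have at most $3n+1$ arcs. In particular all runs are paths. So we explore the reachable part, sort it topologically, and compute for each state in it the maximum gain of a run ending there, in time linear in the number of states and arcs. There are $\mathcal{O}(n^6)$ states, and the arcs are counted as follows.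
\begin{itemize}
\item Open arcs leave only states with $|O|\le 1$. There are $\mathcal{O}(n)$ choices of $O$, $\mathcal{O}(n^2)$ of $M$, $\mathcal{O}(n^2)$ of $N$ and $n$ of $y$, in total $\mathcal{O}(n^6)$.
\item At most two close arcs leave each state, in total $\mathcal{O}(n^6)$.
\item Bulk arcs leave only states with $N=\bot$. There are $\mathcal{O}(n^4)$ such states and $\mathcal{O}(n^2)$ choices of $N'$, in total $\mathcal{O}(n^6)$.
\end{itemize}
Whether an arc exists and where it leads is decided with $\mathcal{O}(1)$ comparisons. For the gains of the bulk arcs, precompute for all pairs $(M,N')$ of sets of size at most two the sum of $w(f)$ over all $f\in V\setminus S$ with $m<f<\nu$ for all $m\in M$, $\nu\in N'$. This takes time $\mathcal{O}(n^5)$. The gain $w(\Phi(O,M,N'))$ is obtained by subtracting the contributions of the at most two vertices of $O$. So each arc costs $\mathcal{O}(1)$.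

Tracing back an optimal run $\Lambda$, we compute $Y(\Lambda)$ in time $\mathcal{O}(n^2)$, as there are at most $n+1$ bulks, and output $X=V\setminus Y(\Lambda)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:trap}]
The order of Lemma~\ref{lem:claim} is computed from the representation in time $\mathcal{O}(kn^2)$. Apply Lemma~\ref{lem:dp}. The unweighted version is the case $w\equiv 1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cocomp}]
Lemma~\ref{lem:dp} needs only a strict partial order whose incomparability graph is $G$, that is, a transitive orientation of the complement of $G$. McConnell and Spinrad~\cite{MS} compute a transitive orientation of a comparability graph in time linear in its numbers of vertices and edges. Applied to the complement of $G$, this takes time $\mathcal{O}(n^2)$. So the total time is $\mathcal{O}(n^6)$.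

By Lemma~\ref{lem:claim}, $k$-trapezoid graphs are cocomparability graphs, and Proposition~\ref{prop:union} is the converse. As noted in the proof of Lemma~\ref{lem:dp}, the runs are exactly the paths that start at the initial state. By Propositions~\ref{prop:sound} and~\ref{prop:complete}, and since subsets of $S$-forests are $S$-forests, the $S$-forests are exactly the subsets of the sets $Y(\Lambda)$. The digraph has $\mathcal{O}(n^6)$ arcs by the count in the proof of Lemma~\ref{lem:dp}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{MS}
McConnell and Spinrad,
\emph{Modular decomposition and transitive orientation},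
Discrete Math. 201 (1999).

\bibitem{thesis}
\emph{University Of Ioannina Department Of Mathematics},
\url{https://olympias.lib.uoi.gr/jspui/bitstream/123456789/37406/1/%ce%94.%ce%94.%20%ce%a4%ce%b6%ce%af%ce%bc%ce%b1%cf%82%20%ce%a3%cf%80%cf%85%cf%81%ce%af%ce%b4%cf%89%ce%bd%20%282024%29.pdf}

\end{thebibliography}
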